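\title{Integers equal to their digit sum times a prime}

\begin{abstract}
Let $S(n)$ be the sum of the base-$q$ digits of $n$. We prove that the number of integers $n\le x$ of the form $n=S(n)p$ with $p$ prime is asymptotic to $c_q\,x/\log^2x$, where $c_q=2\tau(q-1)\log q/(q-1)$ and $\tau$ is the divisor function, and we give an error term. In base $10$ this proves a conjectured asymptotic formula, with constant $\frac23\log 10$. For each $s$ we count the primes $p\le x/s$ with $S(sp)=s$ by the circle method: Vaughan's identity and a bilinear estimate for $e(\alpha S(mn))$ handle the minor arcs, and a comparison of moments handles the major arcs.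
\end{abstract}

\section{Introduction}

For a positive integer $n$ let $S(n)$ be the sum of its decimal digits; for example, $S(7902)=7+9+0+2=18$. The integer $n$ is a \emph{Niven number} if $S(n)$ divides $n$. A Niven number comes with the factorization $n=S(n)\cdot\frac{n}{S(n)}$. The first factor is at most $9$ times the number of digits, so almost all of the size of $n$ sits in the cofactor, and the simplest case is that the cofactor is prime. Let $\mathcal N^*$ be the set of positive integers $n$ with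
\[
n=S(n)\,p\quad\text{for some prime } p .
\]
Thus $7902=18\cdot439$ lies in $\mathcal N^*$, and the elements of $\mathcal N^*$ up to $100$ are $18,21,27,42,45,63,84$. Let $N^*(x)$ be the number of elements of $\mathcal N^*$ not exceeding $x$. The problem, taken from \cite{digitsum}, is to prove or disprove the conjecture that
\[
N^*(x)\sim\frac{c\,x}{\log^2x}\qquad(x\to\infty)
\]
for some constant $c>0$, where $\log$ is the natural logarithm. We prove the conjecture, with $c=\frac23\log10=1.535\ldots$. The argument works in every base.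

Fix an integer $q\ge2$. From now on $\varepsilon_i(n)$ $(i\ge0)$ are the base-$q$ digits of $n$, so that $n=\sum_i\varepsilon_i(n)q^i$, and $S(n)=\sum_i\varepsilon_i(n)$. Let $N_q^*(x)$ be the number of positive integers $n\le x$ with $n=S(n)p$ for some prime $p$. Let $\tau$ be the divisor function and $\varphi$ Euler's function.

\begin{theorem}\label{thm:global}
\textup{(a)} As $x\to\infty$,
\[
N_q^*(x)=c_q\frac{x}{\log^2x}\Bigl(1+O_q\Bigl(\frac{(\log\log x)^{9/2}}{(\log x)^{1/2}}\Bigr)\Bigr),\qquad c_q=\frac{2\,\tau(q-1)\log q}{q-1}.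
\]
\textup{(b)} For each $g\mid q-1$, the number of integers $n$ counted by $N_q^*(x)$ that satisfy $\gcd(S(n),q-1)=g$ is $\bigl(\frac1{\tau(q-1)}+o(1)\bigr)N_q^*(x)$.
\end{theorem}

For $q=10$ we have $\tau(9)=3$ and $c_{10}=\frac{2\cdot3\log10}{9}=\frac23\log10$. By part (b), asymptotically one third of the elements of $\mathcal N^*$ have $3\nmid S(n)$, one third have $S(n)$ divisible by $3$ but not by $9$, and one third have $9\mid S(n)$.

Theorem~\ref{thm:global} is obtained by summing a local statement over the values of the digit sum. Put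
\[
L=\lfloor\log_qx\rfloor+1,\qquad P_L(s)=q^{-L}\#\{0\le u<q^L:S(u)=s\},\qquad \kappa(s)=\frac{q-1}{\varphi\bigl((q-1)/\gcd(s,q-1)\bigr)}.
\]
Here $L$ is the number of digits of $\lfloor x\rfloor$, so $q^{L-1}\le x<q^L$, and $P_L$ is the law of the digit sum of a random string of $L$ digits.

\begin{theorem}\label{thm:local}
Uniformly for integers $1\le s\le(\log x)^2$,
\[
\#\{p\le x/s:\ S(sp)=s\}=\frac{x}{s\log x}\Bigl(\kappa(s)P_L(s)+O_q\Bigl(\frac{(\log\log x)^4}{\log x}\Bigr)\Bigr).
\]
\end{theorem}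

The range of $s$ covers every value that matters: for $s>(q-1)L$ the left side and $P_L(s)$ both vanish, and $(q-1)L\le(\log x)^2$ for large $x$.

Section~\ref{sec:shape} explains the constant and the plan of the proof. Sections~\ref{sec:fourier}--\ref{sec:minor} bound the exponential sum $\sum_n\Lambda(n)e(\alpha S(sn))$ when $\alpha$ is away from $\frac1{q-1}\mathbb Z$, Section~\ref{sec:major} evaluates it near these points, and Section~\ref{sec:proof} proves the theorems.

\medskip
\noindent\textbf{Conventions.} We write $e(t)=e^{2\pi it}$ and $\|t\|$ for the distance from $t$ to the nearest integer; thus $\|a+b\|\le\|a\|+\|b\|$ and $\|kt\|\le k\|t\|$ for integers $k\ge1$. The letter $p$ denotes a prime. The von Mangoldt function $\Lambda(n)$ equals $\log p$ if $n$ is a power of $p$ and $0$ otherwise; we use $\sum_{c\mid n}\Lambda(c)=\log n$ and Chebyshev's bound $\sum_{n\le t}\Lambda(n)\ll t$. Implied constants depend only on $q$, and on $A$ where a parameter $A$ is present. The numbers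 $x$ and $X$ are sufficiently large. We use repeatedly that a sum of $e(nt)$ over consecutive integers $n$ has modulus at most $1/(2\|t\|)$, and that $\sum_{1\le j<K}\|j/K\|^{-1}\le2K(1+\log K)$.

\section{The constant and the shape of the proof}\label{sec:shape}

\subsection*{The expected count}
An integer $n=S(n)p$ determines $s=S(n)$ and $p=n/s$, and conversely a pair $(s,p)$ with $S(sp)=s$ gives such an integer $n=sp$. Hence
\begin{equation}\label{eq:decomp}
N_q^*(x)=\sum_{s\ge1}\pi_s,\qquad \pi_s=\#\{p\le x/s:\ S(sp)=s\}.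
\end{equation}
A random digit has mean $\frac{q-1}2$ and variance $\frac{q^2-1}{12}$, so $P_L$ is concentrated within $O(\sqrt L)$ of $\frac{q-1}2L\approx\frac{(q-1)\log x}{2\log q}$. If $sp$ behaved like a random string of $L$ digits, we would have $\pi_s\approx\frac{x}{s\log x}P_L(s)$, and summing over $s$ would give $\frac{2\log q}{q-1}\cdot\frac{x}{\log^2x}$. One logarithm comes from the density of the primes and the other from the size of $s$.

This guess ignores a congruence. Since $q^i\equiv1\pmod{q-1}$,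
\begin{equation}\label{eq:cong}
S(u)\equiv u\pmod{q-1}.
\end{equation}
So $S(sp)=s$ forces $q-1\mid s(p-1)$, that is, $p\equiv1\pmod{(q-1)/g}$ with $g=\gcd(s,q-1)$. A proportion $1/\varphi((q-1)/g)$ of the primes pass this test. For those that do, $S(sp)$ already lies in the residue class of $s$, a class that carries a fraction $1/(q-1)$ of the mass of $P_L$, so the chance that $S(sp)=s$ rises to $(q-1)P_L(s)$. The product of the two corrections is $\kappa(s)$. Now $\gcd(s,q-1)=g$ holds for $\varphi((q-1)/g)$ of the $q-1$ residue classes of $s$, so each divisor $g$ contributes exactly $1$ to the mean of $\kappa$, and the mean is $\tau(q-1)$. In base $10$: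
\[
\begin{array}{c|c|c|c|c|c}
g&\text{condition on }p&\kappa(s)&\text{share of classes }s&\text{product}&\text{example}\\ \hline
1&p\equiv1\ (\mathrm{mod}\ 9)&9/6&6/9&1&133=7\cdot19\\
3&p\equiv1\ (\mathrm{mod}\ 3)&9/2&2/9&1&21=3\cdot7\\
9&\text{none}&9&1/9&1&18=9\cdot2
\end{array}
\]

\subsection*{The circle method}
Let $y=x/s$. We weight primes by $\Lambda$ and detect the condition $S(sn)=s$ by orthogonality:
\begin{equation}\label{eq:circle}
W_s:=\sum_{\substack{n\le y\\ S(sn)=s}}\Lambda(n)=\int_0^1e(-\alpha s)V_s(\alpha)\,d\alpha,\qquad V_s(\alpha)=\sum_{n\le y}\Lambda(n)e\bigl(\alpha S(sn)\bigr).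
\end{equation}
Let
\[
\chi(t)=\frac1q\sum_{0\le d<q}e(dt)
\]
be the characteristic function of one random digit. Then $\chi(\beta)^L=\sum_sP_L(s)e(\beta s)$, and so
\begin{equation}\label{eq:PL}
P_L(s)=\int_{-1/2}^{1/2}\chi(\beta)^Le(-\beta s)\,d\beta .
\end{equation}
If the digits of $sn$ were independent and uniform, $V_s(\beta)$ would be close to $y\chi(\beta)^L$ and $W_s$ to $yP_L(s)$. We shall prove this approximation for small $\beta$. It fails near $\alpha=j/(q-1)$, where \eqref{eq:cong} turns $e(\alpha S(sn))$ into the periodic function $e(jsn/(q-1))$. These further peaks of $V_s$ produce $\kappa(s)$.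

\begin{example}
Base $3$ is the smallest case with a second peak. Here $S(u)\equiv u\pmod2$, so $e\bigl((\frac12+\beta)S(sn)\bigr)=(-1)^{sn}e(\beta S(sn))$. The even $n\le y$ with $\Lambda(n)\ne0$ are powers of $2$ and have total weight at most $\log y$; for odd $n$ we have $(-1)^{sn}=(-1)^s$. Therefore $V_s(\frac12+\beta)=(-1)^sV_s(\beta)+O(\log y)$. Also $e(-(\frac12+\beta)s)=(-1)^se(-\beta s)$. The signs cancel, so the integrand in \eqref{eq:circle} takes the same value at $\frac12+\beta$ as at $\beta$, up to $O(\log y)$. The peak at $\frac12$ contributes as much as the peak at $0$, and one expects $W_s\approx2yP_L(s)$. Indeed $\kappa(s)=2$ for every $s$ when $q=3$.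
\end{example}

The accuracy we need dictates the parameters. We shall see that $|\chi(\beta)|^L\le e^{-8L\beta^2/q}$ for $|\beta|\le\frac12$; by \eqref{eq:PL} this gives $P_L(s)\ll L^{-1/2}$, and the bound is attained in order of magnitude, because Chebyshev's inequality puts three quarters of the mass of $P_L$ on $O(\sqrt L)$ integers. So the main term of $W_s$ is at most of order $y/\sqrt{\log x}$, and $V_s(\alpha)$ must be bounded off the peaks with a saving of a power of $\log x$. The factor $e^{-8L\beta^2/q}$ is a negative power of $\log x$ once $|\beta|$ exceeds a multiple of $(\log\log x/\log x)^{1/2}$, and the exponent grows with the multiple. This is where we cut: the \emph{major arcs} are the intervals of about that radius around the points $j/(q-1)$, and the \emph{minor arcs} are the rest.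

On the minor arcs we save an arbitrary power of $\log x$, by Vaughan's identity and a bilinear estimate in the style of Mauduit and Rivat. An arbitrary power is useful because the multiplier $s$ is handled crudely: a sum of $e(\alpha S(smn))$ is treated as a sum of $e(\alpha S(m'n))$ with coefficients supported on multiples $m'$ of $s$, which loses a factor $s\le(\log x)^2$. On the major arcs there is no cancellation to find, and we compare the moments of the digit sum of $sn$ with those of a sum of independent digits.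

\section{The Fourier transform of $e(\alpha S)$}\label{sec:fourier}

Fix $\alpha\in\mathbb R$ and put
\[
f(n)=e(\alpha S(n)),\qquad \omega=\|(q-1)\alpha\|,\qquad \Phi(t)=|\chi(t)|,\qquad F_\lambda(t)=q^{-\lambda}\sum_{0\le u<q^\lambda}f(u)e(-ut).
\]
The number $\omega$ measures the distance from $\alpha$ to the peaks. Writing $u=\sum_{i<\lambda}d_iq^i$ factors the sum, $F_\lambda(t)=\prod_{i<\lambda}\chi(\alpha-q^it)$, and so
\begin{equation}\label{eq:product}
|F_\lambda(t)|=\prod_{i<\lambda}\Phi(\alpha-q^it),\qquad |F_\lambda(t)|=|F_\mu(t)|\,|F_{\lambda-\mu}(q^\mu t)|\quad(0\le\mu\le\lambda).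
\end{equation}
Parseval's identity on $\mathbb Z/q^\lambda\mathbb Z$, applied to the unimodular function $f(u)e(-u\theta)$, and on $\mathbb Z/q\mathbb Z$, applied to $e(dt)$, gives
\begin{equation}\label{eq:parseval}
\sum_{h\bmod q^\lambda}\bigl|F_\lambda\bigl(\theta+\tfrac h{q^\lambda}\bigr)\bigr|^2=1,\qquad \sum_{0\le k<q}\Phi\bigl(t+\tfrac kq\bigr)^2=1 .
\end{equation}
We need two further bounds. The first is a uniform bound; it depends on $\omega$ and, on the minor arcs, may save only a power of a logarithm. The second is an $\ell^1$ bound; it holds for every $\alpha$ and saves a power of the number of frequencies.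

\subsection*{The uniform bound}

\begin{lemma}\label{lem:sup}
We have $\Phi(t)\le\exp(-8\|t\|^2/q)$ for all $t$, and
\[
\sigma_\lambda:=\sup_t|F_\lambda(t)|\le\exp\bigl(-c_0\,\omega^2(\lambda-1)/2\bigr),\qquad c_0=\frac8{q(q+1)^2}.
\]
\end{lemma}

\begin{proof}
The function $\sin(\pi v/2)$ is concave on $[0,\frac12]$ and agrees with $\sqrt2\,v$ at both ends, so $\sin(\pi v/2)\ge\sqrt2\,v$ there. Hence
\[
|1+e(t)|=2\cos\pi\|t\|=2-4\sin^2(\pi\|t\|/2)\le2-8\|t\|^2 .
\]
Bounding the other $q-2$ terms of $\chi(t)$ trivially gives $\Phi(t)\le1-8\|t\|^2/q\le e^{-8\|t\|^2/q}$.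

A single factor in \eqref{eq:product} can equal $1$, but two consecutive factors cannot both be near $1$. Let $a=\alpha-q^it$ and $b=\alpha-q^{i+1}t$. Then $qa-b=(q-1)\alpha$, so $\omega\le q\|a\|+\|b\|$ and $\max(\|a\|,\|b\|)\ge\omega/(q+1)$. Thus $\Phi(a)\Phi(b)\le e^{-c_0\omega^2}$. The product \eqref{eq:product} contains $\lfloor\lambda/2\rfloor\ge(\lambda-1)/2$ disjoint pairs of consecutive factors.
\end{proof}

The dependence on $\omega$ is genuine: if $\alpha=j/(q-1)$, then $\alpha-q^i\alpha\in\mathbb Z$ for all $i$, and $|F_\lambda(\alpha)|=1$.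

\subsection*{The $\ell^1$ bound on cosets}
For an integer $Q\ge1$ let $H_Q=\frac1Q\mathbb Z/\mathbb Z$, the subgroup of order $Q$ of $\mathbb R/\mathbb Z$. For $\theta\in\mathbb R$ and $Q\mid q^\lambda$ the set $\Omega=\theta+H_{q^\lambda}$ is a union of cosets $C$ of $H_Q$, and we put
\[
B_\lambda(Q,\theta)=\sum_C\Bigl(\sum_{t\in C}|F_\lambda(t)|\Bigr)^2 .
\]
This is the sum of $|F_\lambda(t)F_\lambda(t')|$ over the pairs $t,t'\in\Omega$ with $t-t'\in H_Q$, which is how it arises in Section~\ref{sec:typeII}. For $Q=1$ it equals $1$ by \eqref{eq:parseval}; for $Q=q^\lambda$ it is the square of the $\ell^1$ norm of $F_\lambda$ on $\Omega$. The Cauchy--Schwarz inequality gives $B_\lambda(Q,\theta)\le Q$, and we need to improve the exponent.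

\begin{lemma}\label{lem:L1}
There is $\eta=\eta(q)\in(0,\frac12)$ such that $B_\lambda(Q,\theta)\le2Q^{2\eta}$ for all $\alpha,\theta\in\mathbb R$, all $\lambda\ge0$ and all $Q\mid q^\lambda$.
\end{lemma}

The mechanism is visible for $q=3$ and $Q=3^\lambda$. Group the points $t\in\Omega$ by the value of $v=3t$. Since $|F_\lambda(t)|=\Phi(\alpha-t)|F_{\lambda-1}(3t)|$, the $\ell^1$ norm grows in each step by at most the factor $\psi=\max_t\sum_{k<3}\Phi(t+k/3)$. By \eqref{eq:parseval} and Cauchy--Schwarz, $\psi\le\sqrt3$, with equality only if three values $\Phi(t+k/3)$ coincide. They never do: they are $1,0,0$ if $3t\in\mathbb Z$, and otherwise they are inversely proportional to $|\sin\pi(t+k/3)|$, while $|\sin\pi v|$ takes each value at most twice modulo $1$. So $\psi=3^\eta$ with $\eta<\frac12$, and the $\ell^1$ norm is at most $3^{\eta\lambda}$. Two things change in general. For composite $q$ the divisor $Q$ need not be a power of $q$ (think of $Q=2^\lambda$, $q=10$), so a step of the induction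 mixes an $\ell^1$ sum inside cosets with an $\ell^2$ sum across them; Minkowski's inequality handles this. For $q=2$ one step gains nothing, because $\Phi(\frac14)+\Phi(\frac34)=\sqrt2$, and we take two digits at a time.

\begin{proof}[Proof for $q\ge3$]
\emph{One digit.} For $g\mid q$ put
\[
\psi_g^2=\max_t\sum_{0\le c<q/g}\Bigl(\sum_{0\le k<g}\Phi\bigl(t+\tfrac cq+\tfrac kg\bigr)\Bigr)^2 ;
\]
the inner sums run over the cosets of $H_g$ in $t+H_q$. By \eqref{eq:parseval}, $\psi_1^2=1$, and Cauchy--Schwarz on each coset gives $\psi_g^2\le g$. We claim that $\psi_g^2<g$ for $g\ge2$. The maximum is attained, by continuity and periodicity, and equality at $t$ forces $\Phi$ to be constant on each coset of $H_g$ in $t+H_q$. If $qt\in\mathbb Z$, then $\Phi$ equals $1$ at one point of $t+H_q$ and $0$ at the others, so it is not constant on the coset of that point. If $qt\notin\mathbb Z$, then $\Phi(v)=|\sin\pi qt|/(q|\sin\pi v|)$ for $v\in t+H_q$, so $|\sin\pi v|$ is constant on each coset. As $|\sin\pi v|$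 determines $v$ modulo $1$ up to sign, we must have $g=2$ and $v+\frac12\equiv-v$, that is, $2v\equiv\frac12\pmod1$, for every $v\in t+H_q$. Comparing $v$ with $v+\frac1q$ gives $2/q\in\mathbb Z$, which is false for $q\ge3$. The claim follows, and we choose $\eta\in(0,\frac12)$ with $\psi_g^2\le g^{2\eta}$ for all $g\mid q$. This $\eta$ does not depend on $\alpha$.

\emph{Induction.} We show $B_\lambda(Q,\theta)\le Q^{2\eta}$ by induction on $\lambda$. For $\lambda=0$ both sides equal $1$. Let $\lambda\ge1$, $g=\gcd(q,Q)$ and $Q_1=Q/g$. Then $\gcd(q/g,Q_1)=1$ and $Q_1\mid(q/g)q^{\lambda-1}$, so $Q_1\mid q^{\lambda-1}$. The map $t\mapsto qt$ sends $\Omega$ onto $\Omega_1=q\theta+H_{q^{\lambda-1}}$, and its fibers are cosets of $H_q$. It sends $H_Q$ onto $H_{Q_1}$, because $q/Q=(q/g)/Q_1$ generates $H_{Q_1}$, with kernel $H_q\cap H_Q=H_g$. Hence each coset $C$ maps onto a coset $C_1$ of $H_{Q_1}$; we write $C\to C_1$. The preimage of $C_1$ has $qQ_1$ points, so it consists of $qQ_1/Q=q/g$ cosets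 $C$. Each of them meets the fiber over a point $v\in C_1$ in a coset of $H_g$, so they split the fiber into its $q/g$ cosets of $H_g$. Put $\gamma_C(v)=\sum_{t\in C,\ qt=v}\Phi(\alpha-t)$. Then $\sum_{C\to C_1}\gamma_C(v)^2\le\psi_g^2$, and by \eqref{eq:product}
\[
\sum_{t\in C}|F_\lambda(t)|=\sum_{v\in C_1}|F_{\lambda-1}(v)|\,\gamma_C(v).
\]
Regard both sides as vectors indexed by the cosets $C\to C_1$. The triangle inequality for the $\ell^2$ norm (Minkowski's inequality) gives
\[
\Bigl(\sum_{C\to C_1}\Bigl(\sum_{t\in C}|F_\lambda(t)|\Bigr)^2\Bigr)^{1/2}\le\sum_{v\in C_1}|F_{\lambda-1}(v)|\Bigl(\sum_{C\to C_1}\gamma_C(v)^2\Bigr)^{1/2}\le\psi_g\sum_{v\in C_1}|F_{\lambda-1}(v)| .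
\]
Squaring and summing over $C_1$ yields $B_\lambda(Q,\theta)\le\psi_g^2B_{\lambda-1}(Q_1,q\theta)\le g^{2\eta}Q_1^{2\eta}=Q^{2\eta}$.
\end{proof}

\begin{proof}[Proof for $q=2$]
Here $\Phi(t)=|\cos\pi t|$ and $Q=2^k$ with $k\le\lambda$.

\emph{Two digits.} Let $\Psi(t)=|F_2(t)|=\Phi(\alpha-t)\Phi(\alpha-2t)$. By \eqref{eq:parseval}, $\sum_{l<4}\Psi(t+\frac l4)^2=1$, so $\sum_{l<4}\Psi(t+\frac l4)\le2$, with equality only if all four values are $\frac12$. Suppose they are. From $\Psi(t)=\Psi(t+\frac12)\ne0$ and $\Phi(\alpha-2t)=\Phi(\alpha-2t-1)$ we get $|\cos\pi(t-\alpha)|=|\sin\pi(t-\alpha)|$, so $t-\alpha\in\frac14+\frac12\mathbb Z$. The same argument with $t+\frac14$ in place of $t$ gives $t+\frac14-\alpha\in\frac14+\frac12\mathbb Z$. Subtracting, $\frac14\in\frac12\mathbb Z$, which is absurd. By continuity and compactness in $(\alpha,t)\in(\mathbb R/\mathbb Z)^2$, there is $\eta\in(0,\frac12)$ with $\sum_{l<4}\Psi(t+\frac l4)\le4^\eta$ for all $\alpha$ and $t$.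

\emph{The $\ell^1$ norm.} Put $A_k(t)=\sum_{j<2^k}|F_k(t+j/2^k)|$. Then $A_0=1$ and $A_1(t)=|\cos\pi(\alpha-t)|+|\sin\pi(\alpha-t)|\le\sqrt2$. For $k\ge2$ use $|F_k(v)|=\Psi(v)|F_{k-2}(4v)|$ and write $j=j'+2^{k-2}l$ with $0\le j'<2^{k-2}$ and $0\le l<4$. Then $4j/2^k\equiv j'/2^{k-2}\pmod1$, so
\[
A_k(t)=\sum_{j'<2^{k-2}}\Bigl|F_{k-2}\Bigl(4t+\frac{j'}{2^{k-2}}\Bigr)\Bigr|\sum_{l<4}\Psi\Bigl(t+\frac{j'}{2^k}+\frac l4\Bigr)\le4^\eta A_{k-2}(4t).
\]
Hence $A_k(t)\le\sqrt2\cdot4^{\eta\lfloor k/2\rfloor}\le\sqrt2\,Q^\eta$.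

\emph{Cosets.} On a coset $C$ of $H_Q$ the point $v_C=2^kt$ $(t\in C)$ is constant modulo $1$, and as $C$ varies, $v_C$ runs once through $2^k\theta+H_{2^{\lambda-k}}$. By \eqref{eq:product},
\[
\sum_{t\in C}|F_\lambda(t)|=|F_{\lambda-k}(v_C)|\sum_{t\in C}|F_k(t)|\le\sqrt2\,Q^\eta|F_{\lambda-k}(v_C)|,
\]
and \eqref{eq:parseval} gives $B_\lambda(Q,\theta)\le2Q^{2\eta}\sum_C|F_{\lambda-k}(v_C)|^2=2Q^{2\eta}$.
\end{proof}

\section{The bilinear estimate}\label{sec:typeII}

Vaughan's identity reduces sums over primes to sums $\sum_{m,n}a_mb_nf(mn)$ of two kinds: those in which one variable is long and has smooth coefficients (type I), and those in which both variables are long and the coefficients are arbitrary (type II). This section treats type II. The minor arc condition is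
\begin{equation}\label{eq:minor}
\omega\ge C_1\Bigl(\frac{\log\log X}{\log X}\Bigr)^{1/2},
\end{equation}
with a constant $C_1$ to be chosen. Enlarging $C_1$ strengthens the hypothesis, so every statement below that holds for some $C_1$ holds for all larger ones.

\begin{lemma}\label{lem:typeII}
For every $A\ge1$ there are $C_1$ and $X_0$ such that, if $X\ge X_0$, $X^{1/8}\le M\le N\le X$, \eqref{eq:minor} holds and $|b_n|\le1$, then
\[
\mathcal S:=\sum_{M<m\le2M}\Bigl|\sum_{N<n\le2N}b_nf(mn)\Bigr|\le MN(\log X)^{-A}.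
\]
\end{lemma}

The product $mn$ has too many digits for a Fourier expansion of $f(mn)$ to be summed over $m$ alone. Differencing in $n$ removes the coefficients $b_n$ and replaces $f(mn)$ by $f(mn+mr)\overline{f(mn)}$ with a small shift $r$. Adding $mr$ usually leaves the high digits unchanged, and these cancel. In base $10$, with $m=37$ and $r=2$, the step from $37\cdot1234=45\,658$ to $37\cdot1236=45\,732$ changes only the last three digits, whereas the step from $37\cdot1027=37\,999$ to $37\cdot1029=38\,073$ carries beyond them. Carries of the second kind are rare if we keep $\lambda$ digits with $q^\lambda$ slightly larger than $mr$. What remains is periodic with a period $q^\lambda$ barely longer than the range of $m$, and Fourier analysis modulo $q^\lambda$ applies.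

\begin{proof}
Let $R=\lceil(\log X)^{2A+1}\rceil$, define $\lambda$ by $q^{\lambda-1}<MR^2\le q^\lambda$, and let $f_\lambda(u)=f(u\bmod q^\lambda)$. The intervals $(M,2M]$ and $(N,2N]$ contain at most $M+1\le2M$ and $N+1\le2N$ integers, and $R^2\le N$.

\emph{Differencing.} Van der Corput's inequality states that, for $z_n$ supported on an interval containing at most $N+1$ integers,
\[
\Bigl|\sum_nz_n\Bigr|^2\le\frac{N+R}R\sum_{|r|<R}\Bigl(1-\frac{|r|}R\Bigr)\sum_nz_{n+r}\overline{z_n}.
\]
(Write $R\sum_nz_n=\sum_n\sum_{0\le r<R}z_{n+r}$, where at most $N+R$ values of $n$ contribute, apply Cauchy--Schwarz and expand the square.) Apply Cauchy--Schwarz over $m$, then this inequality with $z_n=b_nf(mn)$, and move the sum over $m$ inside. The term $r=0$ is at most $4MN$, and the terms $r$ and $-r$ are complex conjugates, so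
\[
\mathcal S^2\le2M\cdot\frac{2N}R\Bigl(4MN+2\sum_{1\le r<R}\ \sum_{n,\,n+r\in(N,2N]}\Bigl|\sum_{M<m\le2M}f(m(n+r))\overline{f(mn)}\Bigr|\Bigr).
\]

\emph{Truncation.} We have $S(u)=S(u\bmod q^\lambda)+S(\lfloor u/q^\lambda\rfloor)$. If $(mn\bmod q^\lambda)+mr<q^\lambda$, then $mn$ and $mn+mr$ have the same quotient by $q^\lambda$, so $f$ may be replaced by $f_\lambda$ in the summand. Otherwise $mn$ lies in an interval $[tq^\lambda-mr,tq^\lambda)$ with $t\in\mathbb Z$, and such an interval contains exactly $r$ multiples of $m$. Here $mN<tq^\lambda\le2mN+mr$, so the number of relevant $t$ is at most $(mN+mr)/q^\lambda+1\le4N/R^2+1$. Thus for each $m$ at most $4N/R+R\le5N/R$ values of $n$ are exceptional. Each exceptional pair $(m,n)$ changes the summand by at most $2$, so for each $r$ the total change is at most $2\cdot2M\cdot5N/R=20MN/R$. Hence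
\begin{equation}\label{eq:ST}
\mathcal S^2\ll\frac{(MN)^2}R+MN\max_{1\le r<R}T_r,\qquad T_r=\sum_{N<n\le2N}\Bigl|\sum_{M<m\le2M}f_\lambda(m(n+r))\overline{f_\lambda(mn)}\Bigr|.
\end{equation}

\emph{Fourier expansion.} Write $F(h)=F_\lambda(h/q^\lambda)$, so that $f_\lambda(u)=\sum_{h\bmod q^\lambda}F(h)e(hu/q^\lambda)$. Expanding both factors and summing the geometric series in $m$,
\[
T_r\le\sum_{h,k\bmod q^\lambda}|F(h)F(k)|\sum_{N<n\le2N}\min\Bigl(2M,\Bigl\|\frac{(h-k)n+hr}{q^\lambda}\Bigr\|^{-1}\Bigr).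
\]
The sum over $n$ is governed by the denominator of $(h-k)/q^\lambda$. Let $d=\gcd(h-k,q^\lambda)$ and $Q=q^\lambda/d$. When $n$ runs over $Q$ consecutive integers, the fraction runs modulo $1$ over the points $v_j=\frac{hr}{q^\lambda}+\frac jQ$, $j\bmod Q$. Since $Qv_j\equiv hr/d\pmod1$, each point has $\|v_j\|\ge\|hr/d\|/Q$. We use this for the point nearest to $0$ on each side. The other points are spaced by $1/Q$, so on each side their norms are at least $1/Q,2/Q,\dots$. Covering $(N,2N]$ by at most $2N/Q+1$ blocks of length $Q$, we bound the sum over $n$ by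
\begin{equation}\label{eq:nsum}
\Bigl(\frac{2N}Q+1\Bigr)\Bigl(2\min\Bigl(2M,\frac Q{\|hr/d\|}\Bigr)+2Q(1+\log Q)\Bigr).
\end{equation}
Let $\nu$ be the number of primes dividing $q$. We use
\[
\lambda\ll\log X,\qquad\tau(q^\lambda)\ll\lambda^\nu,\qquad q^\lambda\le qMR^2,\qquad q^{2\eta\lambda}\le qR^2M^{2\eta}.
\]
Let $1\le Z\le N$ be a parameter. There are three contributions to $T_r$.

(i) \emph{The terms $2Q(1+\log Q)$.} Each pair $(h,k)$ has weight $2(2N+Q)(1+\log Q)\ll\lambda(N+q^\lambda)\ll\lambda NR^2$, where we used $M\le N$. By Lemma~\ref{lem:L1} with $Q=q^\lambda$, $(\sum_h|F(h)|)^2\le2q^{2\eta\lambda}\ll R^2M^{2\eta}$. The total is $\ll MN\cdot\lambda R^4M^{2\eta-1}$. With $\eta=\frac12$, the exponent given by Cauchy--Schwarz, this would exceed the trivial bound $MN$; here the power saving is essential.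

(ii) \emph{The minima with $Q>Z$.} Bound the minimum by $2M$. The condition $d\mid h-k$ says that $h/q^\lambda$ and $k/q^\lambda$ lie in the same coset of $H_Q$, so Lemma~\ref{lem:L1} gives $\sum_{d\mid h-k}|F(h)F(k)|\le2Q^{2\eta}$. Each divisor $d$ contributes $\ll M(NQ^{2\eta-1}+Q^{2\eta})\le M(NZ^{2\eta-1}+q^{2\eta\lambda})$, and the total is
\[
\ll MN\,\lambda^\nu\bigl(Z^{2\eta-1}+R^2M^{2\eta-1}\bigr).
\]

(iii) \emph{The minima with $Q\le Z$.} These are the pairs near the diagonal $h=k$. The bound of (ii) saves nothing for $Q=1$, and no bound valid for all $\alpha$ can, since $\mathcal S\asymp MN$ when $\alpha=0$ and $b_n=1$. This is the one place where \eqref{eq:minor} enters. Bound $|F(h)F(k)|\le\sigma_\lambda^2$. For given $d$ and $h$ there are at most $Q$ values of $k$. It remains to sum the minimum over $h$, and the shift $r\ne0$ makes this sum small. Let $d'=d/\gcd(r,d)$. As $h$ runs modulo $q^\lambda$, the fraction $hr/d$ takes each value $j/d'$ modulo $1$ exactly $q^\lambda/d'=Q\gcd(r,d)\le QR$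 times. Hence
\[
\sum_{h\bmod q^\lambda}\min\Bigl(2M,\frac Q{\|hr/d\|}\Bigr)\le\frac{q^\lambda}{d'}\bigl(2M+2Qd'(1+\log d')\bigr)\ll QRM+Qq^\lambda\lambda\ll Q\lambda R^2M .
\]
Since $(N/Q+1)Q^2\le2NZ$ for $Q\le Z\le N$, the total is $\ll MN\,\lambda^{\nu+1}R^2Z\sigma_\lambda^2$.

\emph{Choice of parameters.} Since $\sigma_\lambda^2$ saves only a power of $\log X$, the cut $Z$ must be a power of $\log X$. Take $Z=(\log X)^B$ with $B(1-2\eta)\ge2A+2+\nu$; then $\lambda^\nu Z^{2\eta-1}\ll(\log X)^{-2A-2}$. The terms containing $M^{2\eta-1}\le X^{-(1-2\eta)/8}$ are smaller than any power of $1/\log X$. From $q^{\lambda-1}\ge MR^2/q\ge X^{1/8}$ we get $\lambda-1\ge\frac{\log X}{8\log q}$, so Lemma~\ref{lem:sup} and \eqref{eq:minor} give $\sigma_\lambda^2\le(\log X)^{-c_0C_1^2/(8\log q)}$. As $\lambda^{\nu+1}R^2Z\ll(\log X)^{\nu+4A+3+B}$, the choice $c_0C_1^2/(8\log q)\ge\nu+6A+4+B$ makes (iii) $\ll MN(\log X)^{-2A-1}$. Now \eqref{eq:ST} gives $\mathcal S^2\ll(MN)^2(\log X)^{-2A-1}$, and the spare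 factor $1/\log X$ absorbs the implied constant for $X\ge X_0$.
\end{proof}

The sums in Vaughan's identity carry a condition $mn\le Y$ that links the variables. It is removed by a Fourier integral at the cost of one logarithm.

\begin{corollary}\label{cor:typeII}
Let $A$, $C_1$, $X\ge X_0$ be as in Lemma~\ref{lem:typeII} and assume \eqref{eq:minor}. Let $X^{1/8}\le M,N\le X$ and $|a_m|,|b_n|\le1$, and let $Y$ be arbitrary. Then
\[
\sum_{M<m\le2M}\ \sum_{\substack{N<n\le2N\\ mn\le Y}}a_mb_nf(mn)\ll MN(\log X)^{1-A}.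
\]
\end{corollary}

\begin{proof}
The statement is symmetric in the two variables, so assume $M\le N$. For fixed $m$ the variable $n$ runs over a set $I_m\subset(N,2N]$ of consecutive integers, and $1_{I_m}(n)=\int_0^1D_m(t)e(nt)\,dt$ with $D_m(t)=\sum_{l\in I_m}e(-lt)$. The bound $|D_m(t)|\le\min(2N,\|t\|^{-1})$ does not depend on $m$. So the sum is at most
\[
\int_0^1\min(2N,\|t\|^{-1})\sum_{M<m\le2M}\Bigl|\sum_{N<n\le2N}b_ne(nt)f(mn)\Bigr|\,dt .
\]
Apply Lemma~\ref{lem:typeII} with coefficients $b_ne(nt)$ and use $\int_0^1\min(2N,\|t\|^{-1})\,dt\ll\log X$.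
\end{proof}

\section{Sums over multiples}\label{sec:typeI}

Type I sums ask for the sum of $f$ over the multiples of $m$, on average over $m\le D$. Detecting divisibility by additive characters leads to the values of $F_i$ at up to $D^2$ fractions $a/d$. The uniform bound alone would lose a factor $D$. Instead we split the digits by \eqref{eq:product}: the low digits, about $\log_qD^2$ of them, are spent on the large sieve, which removes that loss, and the remaining digits supply the saving through Lemma~\ref{lem:sup}. Digits remain because $D^2\le X^{4/5}$.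

The large sieve inequality states that, for $Q\ge1$, integers $K\ge1$ and complex numbers $a_u$,
\begin{equation}\label{eq:LS}
\sum_{d\le Q}\ \sum_{\substack{a\bmod d\\ \gcd(a,d)=1}}\Bigl|\sum_{0\le u<K}a_ue(ua/d)\Bigr|^2\le(K+Q^2)\sum_{0\le u<K}|a_u|^2 .
\end{equation}

\begin{lemma}\label{lem:typeI}
For every $A\ge1$ there are $C_1$ and $X_0$ such that, if $X\ge X_0$, $D\le X^{2/5}$ and \eqref{eq:minor} holds, then
\[
\sum_{m\le D}\ \max_{Y\le X}\Bigl|\sum_{\substack{1\le u\le Y\\ m\mid u}}f(u)\Bigr|\le X(\log X)^{-A}.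
\]
\end{lemma}

\begin{proof}
Including $u=0$ in each inner sum costs at most $D$ in total. Detect $m\mid u$ by $\frac1m\sum_{h\bmod m}e(-hu/m)$. Let $Y'=\lfloor Y\rfloor+1\le X+1$. Reading the digits of $Y'$ from the top, we cut $[0,Y')$ into blocks $[b,b+q^i)$ with $q^i\mid b$, with $\varepsilon_i(Y')\le q-1$ blocks of length $q^i$. On such a block $f(b+v)=f(b)f(v)$ for $0\le v<q^i$. Hence, for every $\theta$,
\[
\Bigl|\sum_{0\le u<Y'}f(u)e(-u\theta)\Bigr|\le(q-1)\sum_{q^i\le X+1}q^i|F_i(\theta)|,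
\]
and the right side does not depend on $Y$. Write $h/m=a/d$ in lowest terms and use $\sum_{m\le D,\ d\mid m}\frac1m\ll\frac{\log X}d$. The left side of the lemma is
\begin{equation}\label{eq:typeI}
\ll X^{2/5}+\log X\sum_{q^i\le X+1}q^i\sum_{d\le D}\frac1d\sum_{\substack{a\bmod d\\ \gcd(a,d)=1}}|F_i(a/d)| .
\end{equation}
Split the range of $d$ into $O(\log X)$ ranges $Q/2<d\le Q$ with $Q=1,2,4,\dots$ and $Q\le2D$. Fix $i$ and $Q$, and let $i_1=\min(i,\lceil\log_qQ^2\rceil)$. By \eqref{eq:product}, $|F_i|\le\sigma_{i-i_1}|F_{i_1}|$. There are at most $Q^2$ fractions $a/d$, and \eqref{eq:LS} with $K=q^{i_1}$ and $a_u=q^{-i_1}\overline{f(u)}$ bounds the sum of $|F_{i_1}(a/d)|^2$ by $1+Q^2q^{-i_1}$. By Cauchy--Schwarz,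
\[
\sum_{Q/2<d\le Q}\frac1d\sum_{\substack{a\bmod d\\ \gcd(a,d)=1}}|F_{i_1}(a/d)|\le\frac2Q\cdot Q\,\bigl(1+Q^2q^{-i_1}\bigr)^{1/2}=2\bigl(1+Q^2q^{-i_1}\bigr)^{1/2}.
\]
We bound the contribution of $(i,Q)$ to the sum over $i$ in \eqref{eq:typeI}.
\begin{itemize}
\item If $q^i<Q^2$, then $i_1=i$, and the contribution is $\ll q^i\cdot Qq^{-i/2}\le Q^2\ll X^{4/5}$.
\item If $q^i\ge Q^2$, then $Q^2\le q^{i_1}\le qQ^2$, and the contribution is at most $2\sqrt2\,q^i\sigma_{i-i_1}\le3q^i\sigma_{i-i_1}$. For $q^i\le X^{9/10}$ this is at most $3X^{9/10}$. For $q^i>X^{9/10}$ we have $q^{i-i_1-1}\ge X^{9/10}/(4q^2X^{4/5})\ge X^{1/20}$, so $i-i_1-1\ge\frac{\log X}{20\log q}$, and Lemma~\ref{lem:sup} with \eqref{eq:minor} gives the bound $3q^i(\log X)^{-c_0C_1^2/(40\log q)}$.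
\end{itemize}
There are $O(\log^2X)$ pairs $(i,Q)$, and $\sum_{q^i\le X+1}q^i\ll X$. So \eqref{eq:typeI} is
\[
\ll X^{9/10}(\log X)^3+X(\log X)^{2-c_0C_1^2/(40\log q)},
\]
and $c_0C_1^2/(40\log q)\ge A+3$ suffices.
\end{proof}

\section{Minor arcs}\label{sec:minor}

\begin{proposition}\label{prop:minor}
There is $C_1$ such that, for $x$ large, $1\le s\le(\log x)^2$ and $\omega\ge C_1(\log\log x/\log x)^{1/2}$,
\[
V_s(\alpha)=\sum_{n\le x/s}\Lambda(n)f(sn)\ll x(\log x)^{-10}.
\]
\end{proposition}

The bound is measured against $x$, while the trivial bound is $y=x/s$; the ratio is the factor $s$ that we give away.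

\begin{proof}
Put $y=x/s$ and $U=y^{1/3}$. Let $*$ denote Dirichlet convolution, $\mu$ the M\"obius function, $1$ the constant function, and let subscripts $\le U$, $>U$ denote restrictions. Vaughan's identity is
\[
\Lambda=\Lambda_{\le U}+\mu_{\le U}*\log-\mu_{\le U}*\Lambda_{\le U}*1+\mu_{>U}*\Lambda_{>U}*1 .
\]
It follows from $\Lambda_{>U}=\Lambda_{>U}*1*(\mu_{\le U}+\mu_{>U})$ and $\Lambda_{>U}*1=\log-\Lambda_{\le U}*1$. We use Corollary~\ref{cor:typeII} and Lemma~\ref{lem:typeI} with $X=x$ and $A=20$, and take $C_1$ admissible for both.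

The first term contributes $O(U)$. The second is $\sum_{b\le U}\mu(b)\sum_{c\le y/b}(\log c)f(sbc)$, and by partial summation it is $\ll\log x\sum_{b\le U}\max_{t\le y/b}|\sum_{c\le t}f(sbc)|$. Put $m=sb$ and $u=sbc$. Then $m\le(\log x)^2x^{1/3}\le x^{2/5}$, distinct $b$ give distinct $m$, and the inner sum runs over the multiples $u$ of $m$ up to $mt\le x$. Lemma~\ref{lem:typeI} gives $\ll x(\log x)^{1-A}$.

The third term is $\sum_{m\le y^{2/3}}w(m)\sum_{c\le y/m}f(smc)$ with $w=\mu_{\le U}*\Lambda_{\le U}$ and $|w(m)|\le\sum_{c\mid m}\Lambda(c)\le\log x$. The part $m\le y^{1/3}$ is $\ll x(\log x)^{1-A}$ by Lemma~\ref{lem:typeI}, applied with the moduli $sm\le x^{2/5}$.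

The rest of the third term and the fourth term have the form
\[
\sum_{mn\le y}a_mb_nf(smn),\qquad|a_m|,|b_n|\le\log x,\qquad a_m=0\text{ unless }y^{1/3}<m\le y^{2/3}.
\]
For the third term take $a=w$ and $b=1$. For the fourth take $a=\mu_{>U}$ and $b=\Lambda_{>U}*1$; then $0\le b\le\log$, and $b$ is supported on $n>U$, so $mn\le y$ forces $m\le y^{2/3}$. Split into $O(\log^2x)$ boxes $(M,2M]\times(N,2N]$, where $M,N\ge\frac12$ are powers of $2$. Only boxes with $MN\le y$ and $\frac12y^{1/3}<M\le y^{2/3}$ contribute. A box contains at most $4MN$ pairs, so the boxes with $MN\le y^{11/12}$ contribute $\ll y^{11/12}\log^4x$ in total. In the other boxes $N\ge y^{11/12-2/3}=y^{1/4}$, so $M,N\ge\frac12y^{1/4}\ge x^{1/8}$. Now absorb the multiplier: put $m'=sm\in(sM,2sM]$, with coefficient $a_{m'/s}$ if $s\mid m'$ and $0$ otherwise. We have $x^{1/8}\le sM\le x$ and $N\le x$, and $mn\le y$ becomes $m'n\le x$. Corollary~\ref{cor:typeII} bounds each box by $\ll(\log x)^2\cdot sMN(\log x)^{1-A}\le x(\log x)^{3-A}$.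

Altogether $V_s(\alpha)\ll x(\log x)^{5-A}\ll x(\log x)^{-10}$.
\end{proof}

We now fix $C_1$ once and for all, as in Proposition~\ref{prop:minor} and with $C_1^2\ge q(q-1)^2(\log q)/4$, and we put
\[
\beta_0=\frac{C_1}{q-1}\Bigl(\frac{\log\log x}{\log x}\Bigr)^{1/2}.
\]
Since $\frac{\log x}{\log q}\le L\le\frac{2\log x}{\log q}$, we have
\begin{equation}\label{eq:beta0}
\exp(-8L\beta_0^2/q)\le(\log x)^{-2},\qquad L\beta_0^2\le\frac{2C_1^2\log\log x}{(q-1)^2\log q}.
\end{equation}

\section{Major arcs}\label{sec:major}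

Throughout this section $1\le s\le(\log x)^2$, $y=x/s$ and $0\le j<q-1$. Put
\[
G_j(s)=\frac1{\varphi(q-1)}\sum_{\substack{a\bmod q-1\\ \gcd(a,q-1)=1}}e\Bigl(\frac{jsa}{q-1}\Bigr),\qquad M_j=\sum_{n\le y}\Lambda(n)e\Bigl(\frac{jsn}{q-1}\Bigr).
\]
The prime number theorem in progressions to the fixed modulus $q-1$ gives $\sum_{n\le y,\ n\equiv a}\Lambda(n)=y/\varphi(q-1)+O(y(\log y)^{-2})$ for $\gcd(a,q-1)=1$, and the $n$ not coprime to $q-1$ have total weight $O(\log y)$. Therefore
\begin{equation}\label{eq:Mj}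
M_j=yG_j(s)+O\bigl(y(\log x)^{-2}\bigr).
\end{equation}

\begin{proposition}\label{prop:major}
Uniformly for $1\le s\le(\log x)^2$, $0\le j<q-1$ and $|\beta|\le\beta_0$,
\[
V_s\Bigl(\frac j{q-1}+\beta\Bigr)=y\,G_j(s)\chi(\beta)^L+O\bigl(y|\beta|(\log\log x)^3+y(\log x)^{-2}\bigr).
\]
\end{proposition}

The proposition says that the digit sum of $sn$ is distributed like a sum of independent digits, independently of the class of $n$ modulo $q-1$, when it is tested at frequencies $|\beta|\le\beta_0$. The extreme digits are not uniform. The last digit of an odd prime in base $2$ is $1$; if $q^k\mid s$, the last $k$ digits of $sn$ vanish; and the leading digit of $sn\le x$ depends on $x$. So we discard $\ell$ digits at each end. Let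
\[
\ell=\lceil(\log\log x)^3\rceil,\qquad J=\{i:\ell\le i<L-\ell\},\qquad S_J(u)=\sum_{i\in J}\Bigl(\varepsilon_i(u)-\frac{q-1}2\Bigr).
\]
For $0\le u\le x<q^L$ we have $S(u)=\frac{q-1}2L+S_J(u)+O(\ell)$, hence
\begin{equation}\label{eq:discard}
e(\beta S(u))=e\bigl(\beta\tfrac{q-1}2L\bigr)\,e(\beta S_J(u))+O(|\beta|\ell).
\end{equation}
The function $e(\beta S_J)$ involves all middle digits at once, but its Taylor polynomial of degree $K$ involves at most $K$ digits in each term. Since $S_J$ has typical size $\sqrt L$ and $\beta_0\sqrt L\asymp\sqrt{\log\log x}$, a degree $K\asymp\log\log x$ suffices. Each digit costs a factor $O(L^2)$, one $L$ for its position and one for its Fourier expansion, so the total cost is $\exp(O((\log\log x)^2))$. The gain is $2^{-\ell/2}$, from exponential sums over primes, and this explains the choice of $\ell$.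

\subsection*{A few middle digits are independent}
We use Vinogradov's theorem in Vaughan's form \cite[Ch.~25]{davenport}: if $|\theta-a/Q|\le Q^{-2}$ and $\gcd(a,Q)=1$, then
\begin{equation}\label{eq:vino}
\sum_{n\le y}\Lambda(n)e(n\theta)\ll\bigl(yQ^{-1/2}+y^{4/5}+y^{1/2}Q^{1/2}\bigr)(\log y)^4 .
\end{equation}
It is nontrivial when $Q$ is neither too small nor too close to $y$; discarding the low digits secures the first condition and discarding the high digits the second.

\begin{lemma}\label{lem:digits}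
There is $C=C(q)\ge1$ with the following property. Let $I'\subset J$ be nonempty and, for $i\in I'$, let $g_i:\{0,\dots,q-1\}\to\mathbb C$ satisfy $|g_i|\le1$ and $\sum_wg_i(w)=0$. Then
\[
\sum_{n\le y}\Lambda(n)e\Bigl(\frac{jsn}{q-1}\Bigr)\prod_{i\in I'}g_i(\varepsilon_i(sn))\ll(CL)^{|I'|}\,y(\log x)^5\,2^{-\ell/2},
\]
with an implied constant depending only on $q$.
\end{lemma}

\begin{proof}
The digit $\varepsilon_i(u)$ depends on $u$ modulo $q^{i+1}$, so $g_i(\varepsilon_i(u))=\sum_{h\bmod q^{i+1}}c_i(h)e(hu/q^{i+1})$. Writing a residue as $v+wq^i$ with $0\le v<q^i$ and $0\le w<q$,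
\[
c_i(h)=q^{-i-1}\sum_{v<q^i}e\bigl(-hv/q^{i+1}\bigr)\sum_{w<q}g_i(w)e(-hw/q).
\]
If $q\mid h$, the last sum is $\sum_wg_i(w)=0$, so $c_i(h)=0$. Otherwise $|c_i(h)|\le q^{-i}/(2\|h/q^{i+1}\|)$, and therefore $\sum_h|c_i(h)|\le q(1+\log q^{i+1})\le CL$.

Multiply these expansions. The coefficients have total mass at most $(CL)^{|I'|}$. With $i^*=\max I'$, each frequency is
\[
\sum_{i\in I'}\frac{h_i}{q^{i+1}}=\frac b{q^{i^*+1}},\qquad b=\sum_{i\in I'}h_iq^{i^*-i}\equiv h_{i^*}\pmod q,
\]
and only terms with $q\nmid h_{i^*}$ occur, so $q\nmid b$. Hence there is a prime $p_0$ with $p_0^\gamma\mid q$, $p_0^{\gamma+1}\nmid q$, $\gamma\ge1$ and $p_0^\gamma\nmid b$. The reduced denominator of $b/q^{i^*+1}$ is then divisible by $p_0^{\gamma(i^*+1)-(\gamma-1)}=p_0^{\gamma i^*+1}\ge2^{i^*+1}\ge2^\ell$. Multiplying a fraction by $s$ divides its reduced denominator by at most $s$, so $sb/q^{i^*+1}$ has reduced denominator $Q_1\ge2^\ell/s$, and $Q_1\mid q^{i^*+1}$. The fraction $js/(q-1)$ has reduced denominator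 $Q_2\mid q-1$, which is coprime to $Q_1$. So $\theta=\frac{sb}{q^{i^*+1}}+\frac{js}{q-1}$ has reduced denominator $Q=Q_1Q_2$. Since $i^*+1\le L-\ell$ and $q^L\le qx$,
\[
2^\ell/s\le Q\le q\cdot q^{L-\ell}\le q^{2-\ell}x .
\]
In \eqref{eq:vino} we get $yQ^{-1/2}\le ys^{1/2}2^{-\ell/2}$ and, as $x=sy$, $y^{1/2}Q^{1/2}\le qys^{1/2}q^{-\ell/2}\le qys^{1/2}2^{-\ell/2}$. Also $y^{4/5}\le y2^{-\ell/2}$ for large $x$, and $s^{1/2}\le\log x$. So $\sum_{n\le y}\Lambda(n)e(n\theta)\ll y(\log x)^52^{-\ell/2}$ for every frequency that occurs.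
\end{proof}

\subsection*{Moments}
Let $\xi_i$ $(i\in J)$ be independent random variables, uniform on $\{d-\frac{q-1}2:0\le d<q\}$, and let $\xi=\sum_{i\in J}\xi_i$. Let $K=2\lceil C_2\log\log x\rceil$, where
\[
2C_2=2+\frac{\pi^2e^2q^2C_1^2}{(q-1)^2\log q}
\]
and $e=2.718\ldots$; thus $C_2$ depends only on $q$, and $K$ is even.

\begin{lemma}\label{lem:moments}
For $0\le k\le K$ and $0\le j<q-1$,
\[
\sum_{n\le y}\Lambda(n)e\Bigl(\frac{jsn}{q-1}\Bigr)S_J(sn)^k=M_j\,\mathbb E\,\xi^k+O\bigl(ye^{-\ell/4}\bigr).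
\]
\end{lemma}

\begin{proof}
Expand $S_J^k$ as a sum over tuples in $J^k$. A tuple with set $I$ of distinct positions and multiplicities $k_i$, so that $\sum_{i\in I}k_i=k$, gives the product $\prod_{i\in I}\Gamma_i(\varepsilon_i)$ with $\Gamma_i(d)=(d-\frac{q-1}2)^{k_i}$. Write $\Gamma_i=\overline\Gamma_i+\Gamma_i^\circ$, where $\overline\Gamma_i=\mathbb E\,\xi_i^{k_i}$ is the mean of $\Gamma_i$ over the digits. Then $|\overline\Gamma_i|\le q^{k_i}$, and $\Gamma_i^\circ$ has mean $0$ and $|\Gamma_i^\circ|\le2q^{k_i}$. Multiply out: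
\[
\prod_{i\in I}\Gamma_i(\varepsilon_i)=\sum_{I'\subset I}\ \prod_{i\in I\setminus I'}\overline\Gamma_i\prod_{i\in I'}\Gamma_i^\circ(\varepsilon_i).
\]
The term $I'=\emptyset$ is the constant $\prod_{i\in I}\mathbb E\,\xi_i^{k_i}=\mathbb E\prod_{i\in I}\xi_i^{k_i}$, by independence. Summed over all tuples these constants give $\mathbb E\,\xi^k$, and summed against $\Lambda(n)e(jsn/(q-1))$ they give the main term. For $I'\ne\emptyset$ apply Lemma~\ref{lem:digits} with $g_i=\Gamma_i^\circ/(2q^{k_i})$; the term is $\ll q^k(2CL)^k\,y(\log x)^52^{-\ell/2}$. There are at most $L^k$ tuples and $2^k$ subsets for each. As $k\ll\log\log x$ and $\log L\ll\log\log x$, the total error is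
\[
\ll y\exp\Bigl(O\bigl((\log\log x)^2\bigr)-\frac{\log2}2\,\ell\Bigr)\ll ye^{-\ell/4},
\]
because $\frac{\log2}2>\frac14$ and $\ell\ge(\log\log x)^3$.
\end{proof}

To control the Taylor remainder we recall Hoeffding's lemma: a random variable $\zeta$ of mean $0$ with values in an interval of length $b$ satisfies $\mathbb E\,e^{\rho\zeta}\le e^{\rho^2b^2/8}$ for all real $\rho$.

\begin{proof}[Proof of Proposition~\ref{prop:major}]
For real $v$ we have $\bigl|e(v)-\sum_{k<K}\frac{(2\pi iv)^k}{k!}\bigr|\le\frac{(2\pi|v|)^K}{K!}$, and $|v|^K=v^K$ since $K$ is even. Apply this with $v=\beta S_J(sn)$. Lemma~\ref{lem:moments} evaluates the terms $k<K$ with the given $j$, and the remainder $\frac{(2\pi|\beta|)^K}{K!}\sum_n\Lambda(n)S_J(sn)^K$ with $k=K$ and $j=0$. Apply the same inequality with $v=\beta\xi$ to replace $\sum_{k<K}\frac{(2\pi i\beta)^k}{k!}\mathbb E\,\xi^k$ by $\mathbb E\,e(\beta\xi)$. Using $|M_j|\le M_0\ll y$ and $\sum_k(2\pi|\beta|)^k/k!=O(1)$, we obtain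
\begin{equation}\label{eq:taylor}
\sum_{n\le y}\Lambda(n)e\Bigl(\frac{jsn}{q-1}\Bigr)e(\beta S_J(sn))=M_j\,\mathbb E\,e(\beta\xi)+O\Bigl(y\frac{(2\pi|\beta|)^K}{K!}\mathbb E\,\xi^K+ye^{-\ell/4}\Bigr).
\end{equation}
By Hoeffding's lemma and independence, $\mathbb E\,e^{\pm\rho\xi}\le e^{\rho^2q^2L/8}$. Since $(\rho\xi)^K/K!\le e^{\rho\xi}+e^{-\rho\xi}$ for even $K$, we get $\mathbb E\,\xi^K\le2K!\,\rho^{-K}e^{\rho^2q^2L/8}$ for $\rho>0$. Take $\rho=2\pi e\beta_0$. Then $(2\pi|\beta|/\rho)^K\le e^{-K}$, and by \eqref{eq:beta0}, $\rho^2q^2L/8=\frac12\pi^2e^2q^2L\beta_0^2\le(2C_2-2)\log\log x$. As $K\ge2C_2\log\log x$, the first error in \eqref{eq:taylor} is $\ll y(\log x)^{-2}$, and so is the second.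

It remains to restore the discarded digits in the model. Put $z=\mathbb E\,e(\beta\xi_i)=e(-\beta\frac{q-1}2)\chi(\beta)$. Then $|z|\le1$ and $z=1+O(|\beta|)$, so $|z^{L-2\ell}-z^L|\le|1-z^{2\ell}|\le2\ell|1-z|\ll|\beta|\ell$. Since $|J|=L-2\ell$, we have $\mathbb E\,e(\beta\xi)=z^{L-2\ell}$, and hence
\[
e\bigl(\beta\tfrac{q-1}2L\bigr)\,\mathbb E\,e(\beta\xi)=\chi(\beta)^L+O(|\beta|\ell).
\]
By \eqref{eq:cong}, $e\bigl((\frac j{q-1}+\beta)S(sn)\bigr)=e(\frac{jsn}{q-1})e(\beta S(sn))$. Insert \eqref{eq:discard}, whose error contributes $O(y|\beta|\ell)$ by Chebyshev's bound, then \eqref{eq:taylor}, the last display and \eqref{eq:Mj}.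
\end{proof}

\section{Proof of the theorems}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:local}]
Let $1\le s\le(\log x)^2$ and $y=x/s$. As $(q-1)\beta_0<\frac12$, the set of $\alpha$ modulo $1$ with $\|(q-1)\alpha\|\le(q-1)\beta_0$ is the disjoint union of the arcs $|\alpha-\frac j{q-1}|\le\beta_0$, $0\le j<q-1$. Off this set Proposition~\ref{prop:minor} applies, and on it Proposition~\ref{prop:major}. Since $\int_{-\beta_0}^{\beta_0}|\beta|\,d\beta=\beta_0^2$, \eqref{eq:circle} becomes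
\begin{align*}
W_s={}&y\Bigl(\sum_{0\le j<q-1}e\Bigl(-\frac{js}{q-1}\Bigr)G_j(s)\Bigr)\int_{-\beta_0}^{\beta_0}\chi(\beta)^Le(-\beta s)\,d\beta\\
&+O\bigl(y\beta_0^2(\log\log x)^3+y(\log x)^{-2}+x(\log x)^{-10}\bigr).
\end{align*}
The error is $O(y(\log\log x)^4/\log x)$, because $\beta_0^2\ll\log\log x/\log x$ and $x\le y(\log x)^2$. By Lemma~\ref{lem:sup}, $|\chi(\beta)|^L\le e^{-8L\beta^2/q}$ for $|\beta|\le\frac12$, so by \eqref{eq:beta0} extending the integral to $[-\frac12,\frac12]$ changes it by at most $(\log x)^{-2}$. The extended integral is $P_L(s)$ by \eqref{eq:PL}. In the arithmetic factor, summing over $j$ first detects the condition $q-1\mid s(a-1)$. With $g=\gcd(s,q-1)$ this condition means $a\equiv1\pmod{(q-1)/g}$. Reduction of units modulo $q-1$ to units modulo $(q-1)/g$ is a surjective homomorphism, so $\varphi(q-1)/\varphi((q-1)/g)$ units $a$ qualify, and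
\[
\sum_{0\le j<q-1}e\Bigl(-\frac{js}{q-1}\Bigr)G_j(s)=\frac{q-1}{\varphi(q-1)}\cdot\frac{\varphi(q-1)}{\varphi((q-1)/g)}=\kappa(s).
\]
As $\kappa(s)\le q-1$, we conclude that $W_s=y\bigl(\kappa(s)P_L(s)+O((\log\log x)^4/\log x)\bigr)$.

Now remove the weight. Proper prime powers contribute $O(\sqrt y)$ to $W_s$. Primes $p\le y/(\log x)^3$ contribute $O(y(\log x)^{-3})$ to $W_s$, by Chebyshev's bound, and to $\pi_s$. The other primes satisfy $x(\log x)^{-5}\le p\le x$, so $\log p=\log x+O(\log\log x)$. Since $W_s\ll y$,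
\[
\pi_s=\frac{W_s}{\log x}+O\Bigl(\frac{y\log\log x}{(\log x)^2}\Bigr),
\]
and the theorem follows.
\end{proof}

The error in Theorem~\ref{thm:local} is the same for every $s$, so summing it over all $s\le(q-1)L$ would swamp the main term. We first restrict $s$ to a window of length about $\sqrt{L\log L}$ around the mean. The tool is Hoeffding's inequality: a sum $\zeta$ of $L$ independent variables of mean $0$, each with values in an interval of length $b$, satisfies $\Pr(|\zeta|\ge\Delta)\le2\exp(-2\Delta^2/(Lb^2))$. It follows from Hoeffding's lemma and Markov's inequality applied to $e^{\pm\rho\zeta}$ with $\rho=4\Delta/(Lb^2)$.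

\begin{proof}[Proof of Theorem~\ref{thm:global}]
Let $\Delta=2q(L\log L)^{1/2}$ and let $\mathcal W$ be the set of integers $s$ with $|s-\frac{q-1}2L|\le\Delta$. The digits of a uniformly random $0\le u<q^L$ are independent, so Hoeffding's inequality with $b=q-1$ gives
\[
\sum_{s\notin\mathcal W}P_L(s)\le2\exp\Bigl(-\frac{2\Delta^2}{L(q-1)^2}\Bigr)\le2L^{-8}.
\]
Thus at most $2q^LL^{-8}\ll x(\log x)^{-8}$ integers $n\le x$ have $S(n)\notin\mathcal W$. The set $\mathcal W$ has $O(\Delta)$ elements, and for $s\in\mathcal W$ we have $1\le s\le(\log x)^2$ and $\frac1s=\frac2{(q-1)L}\bigl(1+O((\log L/L)^{1/2})\bigr)$.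

Fix $g\mid q-1$ and let $N_{q,g}^*(x)$ count the integers $n$ counted by $N_q^*(x)$ with $\gcd(S(n),q-1)=g$. As in \eqref{eq:decomp}, it is the sum of $\pi_s$ over the $s$ with $\gcd(s,q-1)=g$, and for these $s$ the factor $\kappa(s)$ has the constant value $\kappa_g=(q-1)/\varphi((q-1)/g)$. By Theorem~\ref{thm:local},
\begin{align*}
N_{q,g}^*(x)={}&\frac{2x}{(q-1)L\log x}\Bigl(1+O\Bigl(\Bigl(\frac{\log L}L\Bigr)^{1/2}\Bigr)\Bigr)\Bigl(\kappa_g\,\Pi_g+O\Bigl(\frac{\Delta(\log\log x)^4}{\log x}+L^{-8}\Bigr)\Bigr)\\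
&+O\bigl(x(\log x)^{-8}\bigr),
\end{align*}
where $\Pi_g=\sum_{s\ge0,\ \gcd(s,q-1)=g}P_L(s)$, with the convention $\gcd(0,q-1)=q-1$; the term $L^{-8}$ pays for extending this sum from $\mathcal W$ to all $s\ge0$. By \eqref{eq:cong}, $\Pi_g$ is the proportion of $0\le u<q^L$ with $\gcd(u,q-1)=g$. Each residue class modulo $q-1$ contains a proportion $\frac1{q-1}+O(q^{-L})$ of these $u$, and $\varphi((q-1)/g)$ classes $r$ satisfy $\gcd(r,q-1)=g$. Hence $\kappa_g\Pi_g=1+O(q^{-L})$. Finally $\Delta(\log\log x)^4/\log x\ll(\log\log x)^{9/2}(\log x)^{-1/2}$, which dominates the other errors, and $L=\frac{\log x}{\log q}+O(1)$. Therefore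
\[
N_{q,g}^*(x)=\frac{2\log q}{q-1}\cdot\frac x{\log^2x}\Bigl(1+O\Bigl(\frac{(\log\log x)^{9/2}}{(\log x)^{1/2}}\Bigr)\Bigr).
\]
Summing over the $\tau(q-1)$ divisors $g$ of $q-1$ gives (a), and dividing by the formula in (a) gives (b).
\end{proof}

\begin{thebibliography}{9}

\bibitem{davenport}
Davenport, \emph{Multiplicative Number Theory}, Ch.~25.

\bibitem{digitsum}
\emph{Numbers Which Factor as Their Digital Sum Times a Prime},
\texttt{http://www.ijopcm.org/\allowbreak Vol/10/\allowbreak IJOPCM(vol.3.2.3.J.10).pdf}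

\end{thebibliography}
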